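# Deciding whether every instance has a terminating restricted chase: guarded rules

## 1. The restricted chase, and instances whose parts share no term

An existential rule says: wherever you see this, there must also be that, possibly with new objects. The chase repairs violations of such rules one at a time by adding facts with new objects. It may run forever, and whether it does can depend on the order of the repairs. We ask for an algorithm that reads a finite rule set and decides whether *for every* finite starting set of facts *some* order of repairs stops.

**Rules.** An existential rule is a formula
$$\rho=\forall\vec x\,\forall\vec y\,\big(B(\vec x,\vec y)\to\exists\vec z\,H(\vec y,\vec z)\big),$$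
where the body $B$ and the head $H$ are nonempty conjunctions of atoms whose arguments are variables, and the frontier $\vec y$ consists of the variables shared by body and head. The rule is *guarded* if some body atom (a guard) contains all variables $\vec x,\vec y$. It is *single-head* if $H$ is one atom. It is *frontier-guarded* if some body atom (a *frontier-guard*) contains all frontier variables. Guarded rules are frontier-guarded.

For example, $A(x,y)\wedge A(y,u)\to\exists z\,A(y,z)$ has frontier $\{y\}$. It is frontier-guarded but not guarded, since no body atom contains $x,y,u$.

**Restricted chase.** An instance is a finite set of facts. A trigger on a set $F$ of atoms is a pair $(\rho,h)$ with $h$ a homomorphism from the body of $\rho$ into $F$. It is *active* on $F$ if no extension $h'$ of $h|_{\vec y}$ maps the head into $F$. Applying an active trigger adds the head under $h|_{\vec y}$, with each variable of $\vec z$ replaced by its own fresh null. A restricted chase sequence $I=F_0\subseteq F_1\subseteq\cdots$, finite or infinite, applies one active trigger at each step. It is *fair* if every trigger active on some $F_i$ is not active on some later $F_j$, $j>i$. A finite sequence is fair exactly when no trigger is active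 on its last element; it is then called *terminating*.

**Termination classes.** $\mathrm{CT}^{res}_{\forall\exists}$ is the class of rule sets $R$ such that every instance has a finite fair (that is, terminating) sequence. $\mathrm{CT}^{res}_{\forall\forall}$ is the class of rule sets such that for every instance every fair sequence is finite. Call an instance *winning* if it has a terminating sequence, and *bad* otherwise.

Two rule sets show the flavor.

* $R_1$: $\ E(x,y)\to\exists z\,E(y,z)$. From $\{E(a,b)\}$ there is exactly one active trigger at every moment, and we get $E(b,n_1),E(n_1,n_2),\dots$ without end. So this instance is bad, and $R_1\notin\mathrm{CT}^{res}_{\forall\exists}$. But $\{E(a,b),E(b,b)\}$ is winning: no trigger is active. A superset of a bad instance may be winning.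
* $R_2$: $R_1$ together with $E(x,y)\to E(y,x)$. Apply the second rule until $E$ is symmetric; then every $y$ with an incoming edge has an outgoing one and nothing is active. So $R_2\in\mathrm{CT}^{res}_{\forall\exists}$. But from $E(a,b)$ we may alternate: extend the newest edge, then reverse the oldest edge not yet reversed. Every trigger is eventually deactivated and the sequence is infinite, so $R_2\notin\mathrm{CT}^{res}_{\forall\forall}$.

Here is the easy case.

**Proposition A.** Let all rules be guarded and single-head with nonempty frontier, and let there be no nullary predicates. Let $I=I_1\cup I_2$ with $\mathrm{dom}(I_1)\cap\mathrm{dom}(I_2)=\emptyset$. Then $I$ is winning iff $I_1$ and $I_2$ are both winning.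

*Proof.* Let $G=G_1\cup G_2$ with disjoint domains, and let $(\rho,h)$ be a trigger on $G$. The image of the guard lies in some $G_j$, so $h$ maps all body variables into $\mathrm{dom}(G_j)$. Every body atom has an argument, so its image contains a term of $\mathrm{dom}(G_j)$ and lies in $G_j$. Hence $(\rho,h)$ is a trigger on $G_j$. The head is one atom containing a frontier variable, so any image of it in $G$ under an extension of $h|_{\vec y}$ contains a term of $\mathrm{dom}(G_j)$ and lies in $G_j$. Hence $(\rho,h)$ is active on $G$ iff it is active on $G_j$. If it is applied, the new atom has its terms in $h(\vec y)$ and the fresh nulls, so it joins part $j$, and the domains stay disjoint. Thus the sequences from $I$ are exactly the interleavings of a sequence from $I_1$ with one from $I_2$, and an interleaving of finite sequences is terminating iff both are. $\square$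

Under these hypotheses, a bad instance has a bad connected part. What changes in general?

## 2. Parts that share a term, and the theorems

Consider the following single-head guarded rule set $R_\star$:
$$P(x)\to\exists y\,M(x,y),\qquad M(x,y)\to U(x),$$
$$S(x,y)\wedge U(x)\to\exists z\,N(x,y,z),\qquad N(x,y,z)\to S(x,z).$$
The instance $\{P(a)\}$ is winning: add $M(a,n)$ and $U(a)$, and stop. The instance $\{S(a,b)\}$ is winning: nothing is active. But their union is bad. A terminal set would contain $M(a,\cdot)$, hence $U(a)$, hence terms $c_0=b,c_1,c_2,\dots$ with $N(a,c_i,c_{i+1})$ and $S(a,c_{i+1})$ for all $i$. There is no $N$-atom in the instance, and each one added has a third term that is fresh at that step. So $c_{i+1}$ appears strictly later than $c_i$ and the $c_i$ are distinct, which is impossible in a finite set.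

So parts that share even one term communicate, here by the fact $U(a)$ about the shared term. With disconnected bodies or heads, empty frontiers, or nullary predicates, even disjoint parts communicate. And even if we could restrict to connected instances, infinitely many remain.

A sensible first thought is to look for one worst instance. The natural candidate is the instance with one constant $c$ and all facts over it. It fails at once: mapping all existential variables to $c$ satisfies every head, so no trigger is ever active on it, whatever $R$ is. Since supersets of bad instances may be winning, no argument of the form "more facts are worse" is available. We have to find many test instances, of a controlled shape.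

**Tree decompositions.** A *tree decomposition* of an instance is a finite rooted tree with a finite set of terms, its *bag*, at each node, such that the terms of every atom lie together in some bag, and for each term the nodes whose bags contain it form a connected subtree. (Bags may contain terms that occur in no atom.) The path $E(a_1,a_2),\dots,E(a_{n-1},a_n)$ has a decomposition with bags $\{a_i,a_{i+1}\}$, of size $2$ however large $n$ is. An instance is *$W$-decomposable* if it has such a decomposition all of whose bags have at most $W$ terms.

**Parameters.** Let $R$ be a finite frontier-guarded rule set, nonempty without loss of generality (the empty set is in the class). Let $p$ be the number of its predicates, $r\ge1$ a bound on arities, $s$ the maximal number of atoms in a body or a head, $f$ the maximal frontier size, $e$ the maximal number of existential variables of a rule. Put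
$$N=(p(f+sr)^r+1)^s,\qquad W=2f+e+Nsr.$$

Facts over predicates not in $R$ play no role, so all instances are over the schema of $R$.

**Theorem 1 (reduction).** $R\in\mathrm{CT}^{res}_{\forall\exists}$ iff every $W$-decomposable instance is winning.

**Theorem 2 (decidability).** There is an algorithm that, given a finite set $R$ of frontier-guarded rules (in particular: single-head guarded, or arbitrary guarded), decides whether $R\in\mathrm{CT}^{res}_{\forall\exists}$.

**Theorem 3 (supplements).** (i) Given frontier-guarded $R$ and an instance $I$, it is decidable whether $(R,I)$ has a terminating restricted chase sequence. (ii) The problem in Theorem 2 is in $k$-EXPTIME for some absolute constant $k$. (iii) $R\in\mathrm{CT}^{res}_{\forall\exists}$ iff for every $I$, every finite restricted chase sequence for $(R,I)$ can be extended to a terminating one.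

The question is posed in "Chase-Based Computation of Cores for Existential Rules", next to the result of Gogacz et al. that membership in $\mathrm{CT}^{res}_{\forall\forall}$ is decidable for single-head guarded rule sets. Theorem 2 answers it positively, for single-head guarded and for arbitrary guarded rule sets.

**Conventions.** Sequences are taken up to renaming of nulls, and fresh nulls avoid all terms already mentioned. Rules contain no constants, so any $F_i$ may be viewed as an instance by freezing its nulls. $G$ is a *continuation* of $F$ if it is the last element of a finite restricted chase sequence starting at $F$. Whether a trigger $(\rho,h)$ is active, and its effect, depend only on $h|_{\vec y}$ and the set; we may therefore change $h$ outside the frontier as long as the body still maps into the set. The set $h(\vec y)$ is the *frontier image*. Clearly: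

**(Prefix)** If a continuation of $F$ is winning, then $F$ is winning.

## 3. Patterns over the old terms, and a stabilized set

In $R_\star$ the harm came from a fact about an old term that appeared late. The cure is to chase first until all statements of bounded size about the old terms that can ever become true *are* true.

**Patterns.** Fix a set $\mathrm{Var}$ of $sr$ variables. For a set $A$ of terms, an *$A$-pattern* is a (possibly empty) set $\kappa$ of at most $s$ atoms over $A\cup\mathrm{Var}$. Write $F\models\kappa$, "$\kappa$ is true in $F$", if some map of $\mathrm{var}(\kappa)$ to terms, with $A$ fixed pointwise, sends $\kappa$ into $F$. The image is a *witness*.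

For instance, $\{S(a,v),N(a,v,w)\}$ is an $\{a\}$-pattern; in $\{S(a,b),N(a,b,n)\}$ it has the witness $v=b$, $w=n$. Truth is monotone in $F$. If $|A|\le f$, there are at most $p(f+sr)^r$ atoms over $A\cup\mathrm{Var}$, so at most $N$ patterns. A set of at most $s$ atoms has at most $sr$ variables, so any such set over $A$ and arbitrary variables is an $A$-pattern after renaming.

**Lemma 1 (simulation).** If $J\subseteq F$ and $G$ is a continuation of $J$, then there are a continuation $F'$ of $F$ and a homomorphism $g:G\to F'$ that is the identity on $\mathrm{dom}(J)$.

*Proof.* We use induction on the number of steps; with no steps, take the inclusion and $F'=F$. Let $g:G_k\to F'$ be given and let $G_{k+1}$ arise from $G_k$ by $(\rho,h)$. Then $(\rho,g\circ h)$ is a trigger on $F'$. If it is not active on $F'$, some $h'$ extending $(g\circ h)|_{\vec y}$ maps the head into $F'$; send the new null for $z$ to $h'(z)$. If it is active, apply it, and send the new null for $z$ to the null just created for $z$. In both cases $g$ now maps the new atoms into the (possibly enlarged) $F'$. New nulls are not in $\mathrm{dom}(J)$, so $g$ still fixes $\mathrm{dom}(J)$. $\square$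

**Step 1: stabilize.** *We choose a starting set in which the truth of patterns over old terms is settled.* Let $I$ be an instance. There are finitely many $\mathrm{dom}(I)$-patterns. Choose a continuation $F^*$ of $I$ in which the number of true ones is as large as possible. A continuation of $F^*$ is a continuation of $I$, makes at least the same patterns true, and by maximality no more. Hence:

**(S)** Exactly the same $\mathrm{dom}(I)$-patterns are true in $F^*$ and in every continuation of $F^*$.

**Step 2: old frontiers are done.** *We show that no continuation $G$ of $F^*$ has an active trigger with frontier image in $\mathrm{dom}(I)$.* Suppose one does. Its head, with the frontier instantiated, is a $\mathrm{dom}(I)$-pattern. Applying the trigger makes this pattern true in a continuation of $F^*$. By (S) it is already true in $F^*\subseteq G$, so the trigger was not active, a contradiction.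

From $F^*$ on, only frontiers containing nulls matter.

## 4. Classes of nulls and the small instances they define

Let $I=F_0,\dots,F_q=F^*$ be the chosen sequence. Its *nulls* are the terms of $F^*$ outside $\mathrm{dom}(I)$.

**Step 3: partition the nulls.** *This finds parts of $F^*$ that meet only in a few old terms.* Going through the sequence, we put each null into a class $C$, and give each class a set $A_C\subseteq\mathrm{dom}(I)$ with $|A_C|\le f$. Consider a step with frontier image $\varphi$.

* If $\varphi\subseteq\mathrm{dom}(I)$, the fresh nulls (if any) form a new class $C$ with $A_C:=\varphi$.
* Otherwise $\varphi$ contains a null of some class $C$, and the fresh nulls are added to $C$.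

**Invariant.** Every atom containing an element of $C$ has all its terms in $C\cup A_C$.

Initially there are no nulls. In the first case the new atoms have terms in $\varphi\cup\{\text{fresh nulls}\}$, which is $C\cup A_C$ if there are fresh nulls and contains no null otherwise. In the second case the image of the frontier-guard is an atom containing $\varphi$, hence an element of $C$, so by the invariant $\varphi\subseteq C\cup A_C$. Since $A_C$ contains no null, $C$ is the only class meeting $\varphi$, so the choice was forced. The new atoms have terms in $\varphi\cup\{\text{fresh nulls}\}\subseteq C\cup A_C$ for the enlarged $C$, and they contain no element of another class. The invariant persists. This is where frontier-guardedness enters.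

Let $C_1,\dots,C_m$ be the classes, $A_i=A_{C_i}$, and let $T_i$ be the set of atoms of $F^*$ containing an element of $C_i$.

The imitation of Proposition A would test the sets $T_i$. Look at $R_\star$ with $I=\{P(a),S(a,b)\}$. The chase is forced. Writing $m_0=b$, it reaches
$$F^*=\{P(a),\,S(a,b),\,M(a,n_0),\,U(a),\,N(a,b,m_1),\,S(a,m_1),\,N(a,m_1,m_2)\},$$
and later steps add only $S(a,m_i)$ and $N(a,m_i,m_{i+1})$ with $i\ge2$. Here $s=2$, and this $F^*$ is stable. Consider a witness of at most two atoms, at least one of them new. If two of its atoms share a term $m_i$ with $i\ge2$, they form one of the pairs $N(a,m_{i-1},m_i),S(a,m_i)$; $S(a,m_i),N(a,m_i,m_{i+1})$; $N(a,m_{i-1},m_i),N(a,m_i,m_{i+1})$. Replace the pair by the pair of the same form with $i=1$. Otherwise replace each new atom separately by $S(a,m_1)$ or $N(a,m_1,m_2)$; a new atom shares at most the term $a$ with the other atom. The pattern never names an $m_i$ with $i\ge1$, and neither new atoms nor the pairs listed (for $i\ge2$) contain $b$, so the replacement is again a witness, now in $F^*$.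

The classes are $\{n_0\}$ with $A=\{a\}$ and $\{m_1,m_2\}$ with $A=\{a,b\}$. For the latter, $T=\{N(a,b,m_1),S(a,m_1),N(a,m_1,m_2)\}$ is winning by itself: add $S(a,m_2)$ and stop. Yet $F^*$ is bad. What $T$ lost is $U(a)$, a true pattern over $A$. So we add it back, with all others.

**Step 4: the test instances.** *We add to $T_i$ a bounded record of everything the rest of $F^*$ can say about $A_i$.* For each $A_i$-pattern true in $F^*$ choose one witness in $F^*$. Let $E_i\subseteq F^*$ be the union of these witnesses, and put
$$J_i:=T_i\cup E_i\subseteq F^*.$$
Since there are at most $N$ such patterns, $E_i$ has at most $Nsr$ terms. In the example, $J$ for $\{m_1,m_2\}$ contains $T\cup\{U(a)\}$ and is bad by the argument of Section 2, started at $c_0=m_2$: no atom of $F^*$ has the form $N(a,m_2,\cdot)$.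

**Step 5: $J_i$ is $W$-decomposable.** *This puts the test instances into the shape required by Theorem 1.* We build a tree of bags such that every atom containing an element of $C_i$ has its terms in one bag. The root bag is $A_i$ plus the fresh nulls of the step creating $C_i$; it contains the terms of all atoms of that step. Now consider a later step whose frontier image $\varphi$ contains an element of $C_i$. The image of the frontier-guard contains an element of $C_i$, so by induction some bag $\beta$ contains all its terms; in particular $\varphi\subseteq\beta$.

* If the step has fresh nulls, create the bag $A_i\cup\varphi\cup\{\text{fresh nulls}\}$ and attach it to $\beta$. It contains all terms of the new atoms.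
* If it has none, the new atoms have terms in $\varphi\subseteq\beta$, and nothing is to be done.

All other steps add no atom containing an element of $C_i$. A new bag meets the older terms only in $A_i\cup\varphi$, which is contained in the bag it is attached to, since $A_i$ is in every bag. So each term occupies a connected set of nodes. The bags have at most $2f+e$ terms. Now add all terms of $E_i$ to every bag: connectivity is kept, the atoms of $E_i$ are covered, and bags have at most $2f+e+Nsr=W$ terms.

## 5. Merging terminating runs of the test instances

**Proposition 2.** If all $J_1,\dots,J_m$ are winning, then $F^*$, hence $I$, is winning.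

This is what replaces Proposition A. If $m=0$, then $F^*$ has no nulls, so every trigger on $F^*$ has frontier image in $\mathrm{dom}(I)$, and by Step 2 none is active. Let $m\ge1$ and let
$$S_i:\ J_i=G_0^i\subseteq G_1^i\subseteq\dots\subseteq G^i_{n_i}$$
be terminating, with fresh nulls distinct for different $i$ and not in $F^*$.

A run $S_i$ also works on copies of other parts of $F^*$ through $E_i$. That work must not be repeated in $F^*$, so we keep only the steps belonging to class $i$.

**Step 6: relevant steps.** *We single out the steps to keep.* Put $V_i^0=C_i$. The step from $G_k^i$ to $G_{k+1}^i$ is *relevant* if its frontier image meets $V_i^k$. Then $V_i^{k+1}$ is $V_i^k$ plus the fresh nulls of the step; otherwise $V_i^{k+1}=V_i^k$. Put $V_i=V_i^{n_i}$. Let $T_i^k$ be the set of atoms of $G_k^i$ containing an element of $V_i^k$. Then $T_i^0=T_i$, because atoms of $E_i\subseteq F^*$ containing elements of $C_i$ are already in $T_i$. The sets $V_1,\dots,V_m$ are pairwise disjoint and disjoint from $\mathrm{dom}(I)$.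

**Step 7: three facts about $S_i$.** *These let us transport bodies and heads.*

(1) *Every atom in $T_i^k$ has all terms in $V_i^k\cup A_i$.* For $k=0$ this is the class invariant. In a relevant step, the frontier-guard image contains an element of $V_i^k$, so by induction the frontier image lies in $V_i^k\cup A_i$, and the new atoms have terms in $V_i^{k+1}\cup A_i$. Old atoms do not contain the fresh nulls. In an irrelevant step, the new atoms have terms in a frontier image disjoint from $V_i^k$ and in fresh nulls outside $V_i^{k+1}=V_i^k$, so $T_i^{k+1}=T_i^k$.

(2) *Every $A_i$-pattern true in some $G_k^i$ is true in $F^*$, hence has a witness in $E_i$.* By Lemma 1 for $J_i\subseteq F^*$, there is a homomorphism $g$ from $G_k^i$ into a continuation of $F^*$ that fixes $\mathrm{dom}(J_i)$. Elements of $A_i$ occurring in $G_k^i$ lie in $\mathrm{dom}(J_i)$, because the fresh nulls of $S_i$ are not in $F^*$. So $g$ carries a witness to a witness, the pattern is true in a continuation of $F^*$, and by (S) it is true in $F^*$.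

(3) *Every $A_i$-pattern true in a continuation of $F^*$ has a witness in $E_i$.* This is (S) and the choice of $E_i$.

**Step 8: the combined run.** *We define the run and control what it does near $V_i$.* Start from $F^*$. Perform the relevant steps of $S_1$ in order, then those of $S_2$, and so on, with the same frontier maps and the same fresh nulls. We claim that this is a restricted chase sequence, and that when the relevant step from $G_k^i$ is to be performed on the current set $G$:

(4) *the set of atoms of $G$ containing an element of $V_i^k$ is exactly $T_i^k$.*

For (4): initially the atoms of $F^*$ containing elements of $C_i$ are those of $T_i$. Relevant steps of $S_j$, $j\ne i$, add atoms with terms in $V_j\cup A_j$, which is disjoint from $V_i$. Relevant steps of $S_i$ add the same atoms as in $S_i$, and the omitted irrelevant steps of $S_i$ do not change $T_i^k$. So (4) persists, as long as the steps can be performed. That is the next two steps, argued for one relevant step on the current $G$, which by induction is a continuation of $F^*$.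

**Step 9: the body is there.** *We show that the step to be copied is a trigger on $G$, after a change off the frontier.* Let $h$ be its body homomorphism into $G_k^i$. Let $B_1$ be the set of body atoms mapped into $T_i^k$, and $B_2$ the others. By (1), variables of $B_1$ are mapped into $V_i^k\cup A_i$. Variables of $B_2$ are not mapped into $V_i^k$. The frontier-guard is in $B_1$, since the step is relevant, so the frontier image lies in $V_i^k\cup A_i$. In $B_2$ replace the variables mapped into $A_i$ by their images. The result is an $A_i$-pattern true in $G_k^i$; by (2) it has a witness in $E_i\subseteq F^*\subseteq G$. The remaining variables of $B_2$ are mapped outside $V_i^k\cup A_i$, so they neither occur in $B_1$ nor belong to the frontier. Redefine $h$ on them according to the witness. The result maps the body into $T_i^k\cup E_i\subseteq G$, by (4), with the same frontier map.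

**Step 10: the trigger is active.** *We show that nothing in $G$ satisfies the head early.* Suppose some $\hat h$ extending the frontier map sends the head into $G$. Let $H_1$ be the set of head atoms mapped to atoms containing an element of $V_i^k$, that is, into $T_i^k$ by (4), and $H_2$ the others. Variables of $H_2$ are not mapped into $V_i^k$. Those that are frontier variables, or shared with $H_1$ (use (1)), are mapped into $V_i^k\cup A_i$, hence into $A_i$. Instantiating in $H_2$ all variables mapped into $A_i$ gives an $A_i$-pattern true in $G$, a continuation of $F^*$. By (3) it has a witness in $E_i$. Changing $\hat h$ on the remaining variables of $H_2$ gives a satisfaction of the head in $T_i^k\cup E_i\subseteq G_k^i$ with the same frontier map. This contradicts activity in $S_i$.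

So the combined run is a restricted chase sequence.

**Step 11: the run ends in a terminal set.** *We transport a supposed active trigger back to some $S_i$.* Let $G^*$ be the final set and $T_i^+=T_i^{n_i}$. By the argument for (4), $T_i^+$ is the set of atoms of $G^*$ containing an element of $V_i$. Suppose $(\rho,h)$ is active on $G^*$. By Step 2 its frontier image is not contained in $\mathrm{dom}(I)$. Every term of $G^*$ outside $\mathrm{dom}(I)$ lies in some $V_i$, so the frontier image meets some $V_i$. The frontier-guard image then lies in $T_i^+$, and by (1) the frontier image lies in $V_i\cup A_i$.

Split the body into $B_1$, mapped into $T_i^+$, and $B_2$. As in Step 9, the $A_i$-pattern obtained from $B_2$ is true in $G^*$, so by (3) it has a witness in $E_i$, and after redefining $h$ off the frontier the body maps into $T_i^+\cup E_i\subseteq G_{n_i}^i$. Since $S_i$ is terminating, the head is satisfied in $G_{n_i}^i$ with this frontier map. Split the head into $H_1$, mapped into $T_i^+$, and $H_2$. As in Step 10, the $A_i$-pattern obtained from $H_2$ is true in $G_{n_i}^i$, so by (2) it has a witness in $E_i$, and the head is satisfied in $T_i^+\cup E_i\subseteq G^*$ with the same frontier map. This contradicts activity.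 Hence $F^*$ is winning, and by (Prefix) so is $I$. $\square$

*Proof of Theorem 1.* If $R\in\mathrm{CT}^{res}_{\forall\exists}$, all instances are winning. Conversely, if $I$ is bad, then by Proposition 2 some $J_i$ is bad, and by Step 5 it is $W$-decomposable. $\square$

## 6. Chase steps as words over a finite alphabet

It remains to decide whether some $W$-decomposable instance is bad. Such instances live on trees, and the plan is to say "some $W$-decomposable instance is bad" in a decidable logic of trees.

**WMSO.** For a finite alphabet $\Sigma$, the weak monadic second-order theory of $\Sigma^*$ has first-order variables for nodes (words), set variables for *finite* sets of nodes, and the basic relations $y=x\sigma$ for $\sigma\in\Sigma$ and $x\in Y$. It is decidable (Thatcher–Wright 1968; Doner 1970); Section 10 contains a direct proof.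

From here to the end of Section 9, $W$ may be any number with $W\ge\max(f+e,1)$. The nodes describe both the instance and the chase: an instance is a finite tree of bags, and a chase step is a child hung below a node whose bag contains the frontier image. Terms need names from the finite set $[W]=\{1,\dots,W\}$, and names get reused.

**Alphabet.** Let $\Delta$ be the set of pairs $\delta=(\rho,\eta)$ with $\rho\in R$ and $\eta$ a map from the frontier of $\rho$ to $[W]$. Fix for each $\delta$ an injection $\zeta_\delta$ from the existential variables of $\rho$ to $[W]\setminus\mathrm{im}\,\eta$; it exists since $f+e\le W$. Let $\Sigma=\{0,1\}\uplus\Delta$, and let $\lambda$ be the empty word.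

**Codes.** A *code* consists of finite sets $D$, $A_a$, $K_a$, $L_{P,\bar a}$ of nodes ($a\in[W]$, $P$ a predicate, $\bar a\in[W]^{\mathrm{ar}(P)}$) such that

* $D\subseteq\{0,1\}^*$ is nonempty and prefix-closed;
* $K_a\subseteq A_a\subseteq D$, $\lambda\notin K_a$, and $v\in K_a$ implies $\mathrm{parent}(v)\in A_a$;
* $L_{P,\bar a}\subseteq D\cap\bigcap_jA_{a_j}$.

For $v\in D$ put $\mathrm{Act}(v)=\{a:v\in A_a\}$, the names in use; $\mathrm{Keep}(v)=\{a:v\in K_a\}$, the names inherited from the parent; and $\mathrm{Lab}(v)=\{P(\bar a):v\in L_{P,\bar a}\}$.

**Extensions.** A finite set $X\subseteq\Sigma^*$ is an *extension* if every $x\in X$ has the form $w\delta$ with $w\in D\cup X$, $\delta=(\rho,\eta)\in\Delta$ and $\mathrm{im}\,\eta\subseteq\mathrm{Act}(w)$. Here $\mathrm{Act}(x)=\mathrm{im}\,\eta\cup\mathrm{im}\,\zeta_\delta$, $\mathrm{Keep}(x)=\mathrm{im}\,\eta$, and $\mathrm{Lab}(x)$ is the set of head atoms of $\rho$ under $\eta\cup\zeta_\delta$.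

These data depend only on the last letter of $x$. Note that $D\cap X=\emptyset$ and that $D\cup X$ is prefix-closed.

**Terms and atoms.** For $v\in D\cup X$ and $a\in\mathrm{Act}(v)$ let $[v,a]:=(u,a)$, where $u$ is the unique prefix of $v$ with $a\in\mathrm{Act}(u)\setminus\mathrm{Keep}(u)$ and $a\in\mathrm{Keep}(w)$ for all $u<w\le v$. To find $u$, walk up from $v$ until $a\notin\mathrm{Keep}$; the walk stays among nodes with $a\in\mathrm{Act}$ and stops, since $a\in\mathrm{Keep}(w)$ implies $w\ne\lambda$ and $a\in\mathrm{Act}(\mathrm{parent}(w))$. The terms are these pairs. The *bag* of $v$ is $\{[v,a]:a\in\mathrm{Act}(v)\}$. Node $v$ *produces* the atoms $P([v,a_1],\dots)$ for $P(\bar a)\in\mathrm{Lab}(v)$. Let $J$ be the set of atoms produced by nodes in $D$, and for $Y\subseteq X$ let $F_Y$ be the set of atoms produced by nodes in $D\cup Y$.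

*Example.* Take $R_1$, whose rule $\rho$ has $f=e=1$, and $W=2$. Code $\{E(a,b)\}$ by $D=A_1=A_2=L_{E,(1,2)}=\{\lambda\}$, all other sets empty. Then $a=(\lambda,1)$ and $b=(\lambda,2)$. Let $\delta=(\rho,y\mapsto2)$, so $\zeta_\delta(z)=1$. The node $\delta$ has $\mathrm{Act}=\{1,2\}$, $\mathrm{Keep}=\{2\}$, $\mathrm{Lab}=\{E(2,1)\}$, and produces $E\big((\lambda,2),(\delta,1)\big)$: name $1$ now stands for a new term. With $\delta'=(\rho,y\mapsto1)$ the node $\delta\delta'$ produces $E\big((\delta,1),(\delta\delta',2)\big)$.

Three facts are used throughout.

* $[v,a]=[v',b]$ implies $a=b$: the name is part of the pair.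
* *(Connectivity)* If a term lies in the bags of $v$ and $v'$, it lies in the bags of all nodes on the path between them. Its origin $u$ is a common prefix of $v$ and $v'$, it lies in all bags between $u$ and $v$ and between $u$ and $v'$, and the path is covered by these two.
* For adjacent $v,v'$ with $[v,a],[v',a]$ both defined, they are equal iff $a\in\mathrm{Keep}$ of the lower node. If $a$ is kept, the origins agree; if not, the origin at the lower node is that node itself.

**Step 12: the instances coded this way are, up to isomorphism, exactly the $W$-decomposable ones.** *So quantifying over codes is quantifying over test instances.* The bags of nodes in $D$ form a decomposition of $J$: each atom lies in the bag of its producer, and connectivity was just noted. Conversely, take a decomposition of an instance with bags of size at most $W$. Replace a node with more than two children by a chain of copies of it, so that the tree becomes binary, and embed it into $\{0,1\}^*$ as a prefix-closed $D$. Name the terms of each bag injectively by elements of $[W]$, top-down: a term shared with the parent bag keeps its name, the others get names not used by kept ones. Let $v\in A_a$ if $a$ is used at $v$, and $v\in K_a$ if moreover the term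 named $a$ at $v$ lies in the parent bag. Put every atom into the label of one node whose bag contains its terms. By connectivity each term $t$ has a topmost node $u_t$ and a constant name $a_t$, and if $t$ is in the bag of $v$ then $[v,a_t]=(u_t,a_t)$. The map $t\mapsto(u_t,a_t)$ is injective, since the naming at a node is injective; so it is an isomorphism onto $J$.

For $x=w\delta\in X$, $\delta=(\rho,\eta)$, let $\varphi_x$ be the frontier map $y\mapsto[w,\eta(y)]$.

**Lemma 3.** $J$ is winning iff there are an extension $X$ and an enumeration $x_1,\dots,x_n$ of $X$ such that, with $F_i:=F_{\{x_1,\dots,x_i\}}$, for every $i$ with $x_i=w\delta$, $\delta=(\rho,\eta)$: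

* (a) $w\in D\cup\{x_1,\dots,x_{i-1}\}$;
* (b) some extension of $\varphi_{x_i}$ maps the body of $\rho$ into $F_{i-1}$;
* (c) no extension of $\varphi_{x_i}$ maps the head of $\rho$ into $F_{i-1}$;

and (d) no trigger is active on $F_X$.

*Proof.* ($\Leftarrow$) Names in $\mathrm{im}\,\eta$ are kept at $x_i$ and names in $\mathrm{im}\,\zeta_\delta$ are not. So the atoms produced by $x_i$ are the head atoms under $\varphi_{x_i}\cup\{z\mapsto(x_i,\zeta_\delta(z))\}$. The terms $(x_i,\zeta_\delta(z))$ are pairwise distinct. They occur only in bags of $x_i$ and its descendants, which are not in $D$ and by (a) not among $x_1,\dots,x_{i-1}$. So they are fresh, and $J,F_1,\dots,F_n$ is a terminating sequence.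

($\Rightarrow$) Take a terminating sequence and suppose its $i$-th step applies $(\rho,h)$, the earlier steps having been translated. The image of the frontier-guard is produced by some $w\in D\cup\{x_1,\dots,x_{i-1}\}$, so each $h(y)$, $y$ in the frontier, lies in the bag of $w$. Let $\eta(y)$ be the name with $[w,\eta(y)]=h(y)$, let $x_i:=w(\rho,\eta)$, and rename the fresh nulls to $(x_i,\zeta_\delta(z))$. Then the set after the step is $F_i$. We have $x_i\ne x_j$ for $j<i$, since otherwise the head for this frontier map would be satisfied already in $F_j\subseteq F_{i-1}$, against activity. Now (a)–(d) hold. $\square$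

## 7. Deriving a pattern along the edges of the tree

Condition (b) speaks about body atoms that may be produced anywhere in the tree. We make it local: a body match is to be derived by passing patterns along edges.

**Local patterns.** Let $\Theta$ be the set of nonempty sets $\theta$ of at most $s$ atoms over $[W]\cup\mathrm{Var}$; the elements of $[W]$ occurring in $\theta$ are its names. For a node $v$ with $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$ write $F\models(v,\theta)$ if some map $g$ of $\mathrm{var}(\theta)$ to terms, together with $a\mapsto[v,a]$, sends $\theta$ into $F$. For $\delta=(\rho,\eta)$ let $\beta_\delta\in\Theta$ be the body of $\rho$ with frontier variables replaced via $\eta$ and the other variables renamed injectively into $\mathrm{Var}$. Then (b) says $F_{i-1}\models(w,\beta_\delta)$.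

In the example of Section 6, $\beta_\delta=\{E(v_1,2)\}$, and $J\models(\lambda,\beta_\delta)$ via $v_1\mapsto(\lambda,1)$.

Let $Y\subseteq X$ be such that $U=D\cup Y$ is closed under parents. Consider the following rules for pairs $(v,\theta)$ with $v\in U$ and $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$:

* (J1) $\vdash(v,\{P(\bar a)\})$ if $P(\bar a)\in\mathrm{Lab}(v)$;
* (J2) $(v,\theta_1),(v,\theta_2)\vdash(v,\theta_1\cup\theta_2)$ if $\mathrm{var}(\theta_1)\cap\mathrm{var}(\theta_2)=\emptyset$ and $|\theta_1\cup\theta_2|\le s$;
* (J3) $(v,\theta[z:=a])\vdash(v,\theta)$ if $z\in\mathrm{var}(\theta)$, $a\in\mathrm{Act}(v)$;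
* (J4) $(v',\theta)\vdash(v,\theta)$ if $v,v'\in U$ are adjacent and $\mathrm{names}(\theta)\subseteq\mathrm{Keep}(\text{lower of }v,v')$.

**Lemma 4.** The derivable pairs are exactly the pairs $(v,\theta)$ with $v\in U$ and $F_Y\models(v,\theta)$.

*Proof.* *Soundness.* For J1, $v\in U$ produces the atom. For J2, unite the two maps $g$. For J3, put $g(z)=[v,a]$. For J4, $[v,a]=[v',a]$ for all names $a$ of $\theta$.

*Completeness.* Let $g$ witness $F_Y\models(v,\theta)$, and for each $\alpha\in\theta$ choose a node $n(\alpha)\in U$ producing its image. We use induction on
$$\Big(|\mathrm{var}(\theta)|,\ |\theta|+\sum_{\alpha\in\theta}\mathrm{dist}(v,n(\alpha))\Big)$$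
in lexicographic order.

*Case 1: some $g(z)=[v,a]$.* Then $F_Y\models(v,\theta[z:=a])$, which has fewer variables and so is derivable. Use J3.

*Case 2: no $g(z)$ lies in the bag of $v$.* Then atoms with $n(\alpha)=v$ have no variables. Group the atoms of $\theta$: each atom with $n(\alpha)=v$ forms its own group; the others are grouped by the neighbor of $v$ on the path to $n(\alpha)$, which lies in $U$. Atoms in different groups share no variable $z$: otherwise $g(z)$ would lie in the bags of both chosen nodes, whose connecting path contains $v$, and by connectivity in the bag of $v$.

* At least two groups: let $\theta_1$ be one group and $\theta_2$ the rest. Both have at most as many variables, and the second component is strictly smaller, so both pairs are derivable. Use J2.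
* One group, $\theta=\{\alpha\}$ with $n(\alpha)=v$: then $\alpha=P(\bar a)$ and $v$ produces $P([v,a_1],\dots)$. Names are determined by terms, so $P(\bar a)\in\mathrm{Lab}(v)$. Use J1.
* One group with neighbor $v'$: every name $a$ of $\theta$ occurs in some $\alpha$, so $[v,a]$ is in the bag of $n(\alpha)$ and hence, by connectivity, in that of $v'$. So $[v',a]=[v,a]$, and $a\in\mathrm{Keep}$ of the lower of $v,v'$. Thus $F_Y\models(v',\theta)$ via the same $g$ and $n$, and every distance has dropped by one, so $(v',\theta)$ is derivable. Use J4. $\square$

## 8. Recovering the order from closed sets

Lemma 3 asks for an enumeration of $X$, and WMSO quantifies over sets, not over orders. The first hope is that the tree order suffices, a child after its parent. It does not.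

*Example.* Take $R_2$ with $\rho$: $E(x,y)\to\exists z\,E(y,z)$ and $\tau$: $E(x,y)\to E(y,x)$, let $W=3$, and code $\{E(a,b)\}$ at $\lambda$ with $a=(\lambda,1)$, $b=(\lambda,2)$. Let $\delta=(\rho,y\mapsto2)$ with $\zeta_\delta(z)=1$; let $\varepsilon=(\tau,x\mapsto1,y\mapsto2)$ and $\tau'=(\tau,x\mapsto2,y\mapsto1)$. For $X=\{\delta,\varepsilon,\delta\tau'\}$ we get, with $n=(\delta,1)$, $F_X=\{E(a,b),E(b,n),E(b,a),E(n,b)\}$, which is terminal. The order $\delta,\varepsilon,\delta\tau'$ is a legal chase; but $\varepsilon$ before $\delta$ is not, since $E(b,a)$ satisfies the head of $\delta$. So siblings constrain each other, through heads.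

Which constraints does an order have to satisfy? The body of $x$ must be derived from earlier nodes. For the head: for *every* way $\psi$ to satisfy it in the final $F_X$, *some* atom $\psi(\alpha)$ must have no earlier producer. With several head atoms this is a disjunction for each of the many maps $\psi$, and not a plain precedence relation on nodes. But the head condition has a good feature: it is monotone in the set $Z$ of elements known to come *later*. The idea is therefore to build the order from the end. The body condition does not have this feature, but it acquires it once we *guess* a derivation of each body: then the demand is only that certain fixed premises come before certain conclusions. With all conditions monotone in $Z$, a greedy construction succeeds or gets stuck independently of choices, and "the greedy construction never gets stuck" is a statement about sets.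

**Justifications.** Given a code and an extension $X$, a *justification* consists of sets $\mathrm{Der}_\theta\subseteq D\cup X$ ($\theta\in\Theta$) with $\mathrm{names}(\theta)\subseteq\mathrm{Act}(v)$ for $v\in\mathrm{Der}_\theta$, and, for each *event* $(v,\theta)$ with $v\in\mathrm{Der}_\theta$, one instance of J1–J4 (over $U=D\cup X$) with conclusion $(v,\theta)$ whose premises are events. We require that $(w,\beta_\delta)$ is an event for every $w\delta\in X$.

**Precedence.** Let $\mathcal E$ be the finite set of all elements of $X$ and all events. Define $\xi\prec\xi'$ on $\mathcal E$ in exactly these cases:

* $w\prec w\delta$ if $w,w\delta\in X$;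
* $(w,\beta_\delta)\prec w\delta$ for $w\delta\in X$;
* $v\prec(v,\theta)$ if $v\in X$ and $(v,\theta)$ is justified by J1;
* the premises of the chosen J2/J3/J4-instance of $(v,\theta)$ are $\prec(v,\theta)$.

Nothing so far forbids circular justifications; the next notion will.

**Closed sets.** For $Z\subseteq\mathcal E$ and $x=w(\rho,\eta)\in X$ let $\mathrm{Hd}(x,Z)$ say: for every extension $\psi$ of $\varphi_x$ mapping the head of $\rho$ into $F_X$ there is a head atom $\alpha$ such that every node of $D\cup X$ producing $\psi(\alpha)$ belongs to $(Z\cap X)\cup\{x\}$. Let $\mathrm{Ready}(\xi,Z)$ say: every $\xi'$ with $\xi\prec\xi'$ is in $Z$, and if $\xi\in X$ then $\mathrm{Hd}(\xi,Z)$. Call $Z$ *closed* if for all $\xi\in\mathcal E$, $\mathrm{Ready}(\xi,Z)$ implies $\xi\in Z$.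

In the example, let $Z$ contain $\varepsilon$ and everything that $\delta$ precedes. Then $\mathrm{Hd}(\delta,Z)$ holds: $\psi$ can send $z$ to $n$, and $E(b,n)$ is produced only by $\delta$; or to $a$, and $E(b,a)$ is produced only by $\varepsilon\in Z$. Without $\varepsilon\in Z$ it fails.

**Lemma 5.** $J$ is winning iff there are an extension $X$ satisfying (d) and a justification such that the only closed $Z\subseteq\mathcal E$ is $Z=\mathcal E$.

*Proof.* ($\Leftarrow$) **Build the order from the end.** *This step produces an enumeration of $X$.* Start with $Z=\emptyset$. As long as $Z\ne\mathcal E$, $Z$ is not closed; add some $\xi\notin Z$ with $\mathrm{Ready}(\xi,Z)$. This ends with $\mathcal E$. Order $\mathcal E$ by the *reverse* of the order of addition. Then, when $\xi$ was added, $Z$ was the set of elements later than $\xi$, and $\xi\prec\xi'$ implies that $\xi$ is earlier than $\xi'$. Let $x_1,\dots,x_n$ be the induced enumeration of $X$.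

**Events are true when they occur.** *This step turns justifications into real matches.* By induction along the order, each event $(v,\theta)$ satisfies $F_Y\models(v,\theta)$, where $Y$ is the set of elements of $X$ earlier than it. If it is justified by J1, then $v\in D$, or $v\prec(v,\theta)$ and $v\in Y$; so $v\in D\cup Y$ produces the atom. Otherwise its premises are earlier and hold in $F_{Y'}\subseteq F_Y$ for the respective $Y'$. The soundness arguments for J2–J4 use only the terms $[v,a]$, for nodes of $D\cup X$, so they apply.

**Conditions (a), (b), (c).** *This step checks Lemma 3.* (a) holds by $w\prec w\delta$, and (b) because $(w,\beta_\delta)\prec w\delta$. For (c), suppose $\psi$ extends $\varphi_{x_i}$ and maps the head into $F_{i-1}\subseteq F_X$. By $\mathrm{Hd}$ at the moment $x_i$ was added, some $\psi(\alpha)$ is produced only by nodes in $\{x_i,\dots,x_n\}$. But $\psi(\alpha)\in F_{i-1}$ is produced by a node in $D\cup\{x_1,\dots,x_{i-1}\}$, a contradiction. With (d), Lemma 3 gives that $J$ is winning.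

($\Rightarrow$) **Choose the justification by time.** *This step makes sure that no justification is circular or uses the future.* Take $X$ and $x_1,\dots,x_n$ from Lemma 3. Put $U_i=D\cup\{x_1,\dots,x_i\}$, which by (a) is closed under parents. Let
$$\mathrm{Der}_\theta=\{v\in D\cup X:\ \mathrm{names}(\theta)\subseteq\mathrm{Act}(v),\ F_X\models(v,\theta)\}.$$
For an event let $t(v,\theta)$ be the least $i$ with $v\in U_i$ and $F_i\models(v,\theta)$. By Lemma 4, $(v,\theta)$ is derivable over $U_i$ for $i=t(v,\theta)$. Let $\mathrm{st}(v,\theta)\ge1$ be the round at which it first appears in the round-by-round closure under J1–J4 over $U_i$, and justify it by an instance whose premises appear in earlier rounds of that closure. By Lemma 4, each premise $q$ is true in $F_i$ at a node of $U_i$; so $q$ is an event with $t(q)\le i$. If $t(q)=i$, the round of $q$ is counted in the same closure, so $\mathrm{st}(q)<\mathrm{st}(v,\theta)$. By (a) and (b), for $x_i=w\delta$ the pair $(w,\beta_\delta)$ is an event with $t(w,\beta_\delta)\le i-1$. So this is a justification.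

**Order $\mathcal E$ by time.** *This step shows that $\prec$ respects time.* Order $\mathcal E$ lexicographically by $(i,0)$ for $x_i$ and $(t,\mathrm{st})$ for events, breaking ties arbitrarily. Then $\xi\prec\xi'$ implies $\xi<\xi'$. For premises this was just shown. If $(v,\theta)$ is justified by J1 and $v=x_j\in U_t$ with $t=t(v,\theta)$, then $j\le t$ and $0<\mathrm{st}$. For $(w,\beta_\delta)\prec x_i$ we have $t(w,\beta_\delta)\le i-1$. For $w\prec w\delta$ use (a).

**No proper closed set.** *This step finishes the proof.* Suppose $Z\ne\mathcal E$ is closed, and let $\xi$ be the largest element of $\mathcal E$ not in $Z$. All $\xi'$ with $\xi\prec\xi'$ are larger, hence in $Z$. If $\xi=x_i$ and $\psi$ is an extension of $\varphi_{x_i}$ mapping the head into $F_X$, then by (c) some $\psi(\alpha)\notin F_{i-1}$, so all nodes producing $\psi(\alpha)$ are in $\{x_i,\dots,x_n\}\subseteq(Z\cap X)\cup\{x_i\}$. So $\mathrm{Ready}(\xi,Z)$ holds, hence $\xi\in Z$, a contradiction. $\square$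

## 9. The WMSO sentence for "some $W$-decomposable instance is bad"

We transcribe Lemma 5. The prefix order is definable: $u\le v$ iff every finite set that contains $v$ and is closed under parents contains $u$. The code sets, $X$, $\mathrm{Der}_\theta$, $\mathrm{Just}_{\theta,\kappa}$, $Z_X$, $Z_\theta$ are set variables, where $Z_X,Z_\theta$ together represent $Z$. Here $\mathrm{Just}_{\theta,\kappa}$ is the set of nodes $v$ for which $(v,\theta)$ is justified in the way $\kappa$, and $\kappa$ ranges over the finitely many kinds J1; $(\mathrm{J2},\theta_1,\theta_2)$ with $\theta_1\cup\theta_2=\theta$ and disjoint variables; $(\mathrm{J3},z,a)$; $(\mathrm{J4},\uparrow)$, premise at the parent; $(\mathrm{J4},\sigma)$, premise at the child $v\sigma$.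

**Terms and atoms.** *These formulas let us speak of terms $(u,a)$ as a node plus a name.*

* $\mathrm{Act}_a(v)$: $\ v\in A_a\vee\big(v\in X\wedge\bigvee_{\delta:\,a\in\mathrm{im}\,\eta\cup\mathrm{im}\,\zeta_\delta}\exists w\,v=w\delta\big)$. Likewise $\mathrm{Keep}_a(v)$ and $\mathrm{Lab}_{P,\bar a}(v)$, since for $v\in X$ these depend only on the last letter.
* $\mathrm{Or}_a(v,u)$, expressing $[v,a]=(u,a)$: $\ \mathrm{Act}_a(v)\wedge u\le v\wedge\mathrm{Act}_a(u)\wedge\neg\mathrm{Keep}_a(u)\wedge\forall w\,(u<w\le v\to\mathrm{Keep}_a(w))$.
* $\mathrm{Prod}_{P,\bar a}(v;\bar u)$, expressing that $v$ produces $P((u_1,a_1),\dots)$: $\ v\in D\cup X$, $\mathrm{Lab}_{P,\bar a}(v)$ and $\bigwedge_j\mathrm{Or}_{a_j}(v,u_j)$.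
* For a conjunction $B$ of atoms, $\nu:\mathrm{var}(B)\to[W]$ and node variables $u_y$: $\ \mathrm{Sat}_{B,\nu}(\bar u)$ is $\bigwedge_{P(\bar y)\in B}\exists v\,\mathrm{Prod}_{P,\nu(\bar y)}(v;u_{\bar y})$. It says that $y\mapsto(u_y,\nu(y))$ maps $B$ into $F_X$.

**Conditions (d) and Hd.** *These express terminality and the head condition.*

* (d): for every rule (body $B$, head $H$), every $\nu$ on its frontier and all $u_y$ ($y$ frontier): if $\bigvee_{\nu'\supseteq\nu}\exists(u_x)_x\,\mathrm{Sat}_{B,\nu'}$ then $\bigvee_{\nu''\supseteq\nu}\exists(u_z)_z\,\mathrm{Sat}_{H,\nu''}$. Here $(u_x)$, $(u_z)$ range over the nonfrontier variables of $B$, $H$.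
* $\mathrm{Hd}(x,Z)$: for every $\delta=(\rho,\eta)$ and all $w$ with $x=w\delta$, every $\nu\supseteq\eta$ on the variables of the head $H$, and all $u_y$ ($y\in\mathrm{var}(H)$): if $\bigwedge_{y\text{ frontier}}\mathrm{Or}_{\eta(y)}(w,u_y)$ and $\mathrm{Sat}_{H,\nu}(\bar u)$, then $\bigvee_{P(\bar y)\in H}\forall v\,(\mathrm{Prod}_{P,\nu(\bar y)}(v;u_{\bar y})\to v\in Z_X\vee v=x)$. Restricting to $\nu\supseteq\eta$ loses nothing, because $\varphi_x(y)$ has the name $\eta(y)$.

**Code, extension, justification.** *These are direct transcriptions.* The definitions of code and extension use only membership, parents and last letters; $D\subseteq\{0,1\}^*$ says, given prefix-closure, that no element of $D$ has its last letter in $\Delta$. For a justification: $\mathrm{Der}_\theta\subseteq D\cup X$; $v\in\mathrm{Der}_\theta\to\bigwedge_{a\in\mathrm{names}(\theta)}\mathrm{Act}_a(v)$; $\mathrm{Der}_\theta$ is the disjoint union of the $\mathrm{Just}_{\theta,\kappa}$; $w\delta\in X\to w\in\mathrm{Der}_{\beta_\delta}$; and for $v\in\mathrm{Just}_{\theta,\kappa}$: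

* J1: $\theta=\{P(\bar a)\}$ for some $P,\bar a$ and $\mathrm{Lab}_{P,\bar a}(v)$;
* J2: $v\in\mathrm{Der}_{\theta_1}\cap\mathrm{Der}_{\theta_2}$;
* J3: $\mathrm{Act}_a(v)$ and $v\in\mathrm{Der}_{\theta[z:=a]}$;
* $(\mathrm{J4},\uparrow)$: the parent of $v$ exists and is in $\mathrm{Der}_\theta$, and $\mathrm{Keep}_a(v)$ for all names $a$ of $\theta$;
* $(\mathrm{J4},\sigma)$: $v\sigma\in\mathrm{Der}_\theta$, and $\mathrm{Keep}_a(v\sigma)$ for all names $a$ of $\theta$.

**Ready and closed.** *We list, for each element, everything it precedes.*

* For $x\in X$: $\bigwedge_\delta(x\delta\in X\to x\delta\in Z_X)$, $\bigwedge_\theta(x\in\mathrm{Just}_{\theta,\mathrm{J1}}\to x\in Z_\theta)$, and $\mathrm{Hd}(x,Z)$.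
* For $(v,\theta)$ with $v\in\mathrm{Der}_\theta$: $\bigwedge_{\delta:\beta_\delta=\theta}(v\delta\in X\to v\delta\in Z_X)$; for all $\theta'$ and all $\kappa=(\mathrm{J2},\theta_1,\theta_2)$ for $\theta'$ with $\theta\in\{\theta_1,\theta_2\}$, and all $\kappa=(\mathrm{J3},z,a)$ with $\theta=\theta'[z:=a]$, the formula $v\in\mathrm{Just}_{\theta',\kappa}\to v\in Z_{\theta'}$; and for all $\sigma$ the formulas $v\sigma\in\mathrm{Just}_{\theta,(\mathrm{J4},\uparrow)}\to v\sigma\in Z_\theta$ and $\forall u\,(v=u\sigma\wedge u\in\mathrm{Just}_{\theta,(\mathrm{J4},\sigma)}\to u\in Z_\theta)$.
* $Z\subseteq\mathcal E$: $Z_X\subseteq X$ and $Z_\theta\subseteq\mathrm{Der}_\theta$ for all $\theta$. Closedness and $Z=\mathcal E$ are then immediate.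

All sets involved are finite, so weak quantification is the right one. From $R$ and $W$ we can compute
$$\Psi_{R,W}=\exists\,\text{code}\ \neg\exists X\,\exists(\mathrm{Der}_\theta,\mathrm{Just}_{\theta,\kappa})\,\big[X\text{ extension}\wedge\text{(d)}\wedge\text{justification}\wedge\forall Z\,(Z\subseteq\mathcal E\text{ closed}\to Z=\mathcal E)\big].$$
By Step 12 and Lemma 5 it is true in $\Sigma^*$ iff some $W$-decomposable instance is bad.

*Proof of Theorem 2.* Take $W$ as in Section 2; then $W\ge\max(f+e,1)$. By Theorem 1, $R\notin\mathrm{CT}^{res}_{\forall\exists}$ iff $\Psi_{R,W}$ is true. WMSO of $\Sigma^*$ is decidable. Guarded rules, single-head or not, are frontier-guarded, so both versions of the question are settled. $\square$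

## 10. Tree automata, the elementary bound, and single instances

*Proof of Theorem 3(i).* Choose $W\ge\max(|\mathrm{dom}(I)|,f+e,1)$ and code $I$ (its facts over the schema of $R$) by $D=\{\lambda\}$, with all terms in the one bag. This fixed code is WMSO-definable. By Lemma 5, "$I$ is winning" is then a WMSO sentence over $\Sigma^*$. $\square$

*Proof of Theorem 3(iii).* If $R\in\mathrm{CT}^{res}_{\forall\exists}$ and $F_i$ is reached by a finite sequence, then $F_i$, with its nulls frozen, is an instance, hence winning. Appending its terminating sequence extends the given one. For the converse use the sequence of length $0$. $\square$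

*Proof of Theorem 3(ii).* Let $n$ be the size of $R$.

**Step 13: the shape of $\Psi_{R,W}$.** *We need its size and its quantifier nesting.* We have $p,r,s,f,e\le\mathrm{poly}(n)$. Hence $N$, $W$, $|\Delta|\le|R|\,W^f$, $|\Sigma|$, $|\Theta|\le(p(W+sr)^r+1)^s$, the number of kinds $\kappa$, the number of code sets, and the number of maps from the variables of a rule to $[W]$ are all at most $2^{\mathrm{poly}(n)}$. The formulas of Section 9 are nested to a fixed depth, and each has size $2^{\mathrm{poly}(n)}$ in terms of those below it. So $\Psi_{R,W}$ has size $2^{\mathrm{poly}(n)}$, and its nesting depth of quantifier blocks, with arbitrary Boolean combinations in between, is bounded by an absolute constant $d$.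

**Step 14: prenex form.** *We bound the number of alternations.* Pass to negation normal form. Claim: every formula of block-nesting depth $d$ has, with linear size increase, prenex forms with $d+1$ alternating (possibly empty) blocks, one beginning with $\exists$ and one beginning with $\forall$. For $d=0$ the formula is quantifier-free. In general it is a positive Boolean combination of literals and formulas $Q\bar x\,\chi$ with $\chi$ of depth at most $d-1$. By induction $\chi$ has a $d$-block prenex form beginning with the same quantifier $Q$, so $Q\bar x\,\chi$ has a $d$-block prenex form. To obtain $d+1$ blocks beginning with $\exists$, put an empty $\exists$-block in front of the constituents beginning with $\forall$, and an empty block at the end of those beginning with $\exists$; rename bound variables apart and pull the blocks out in lockstep. The case of $\forall$ is symmetric. So $\Psi_{R,W}$ has a prenex form of size $2^{\mathrm{poly}(n)}$ with at most $d+1$ blocks.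

**Step 15: only set variables.** *This prepares the automata.* Replace first-order variables by set variables relativized to singletons: $\exists x\,\chi$ becomes $\exists X(\mathrm{Sing}(X)\wedge\chi)$ and $\forall x\,\chi$ becomes $\forall X(\mathrm{Sing}(X)\to\chi)$. The guards move into the matrix, so size and number of blocks stay within these bounds. The atomic formulas are now $\mathrm{Sing}(X)$, $X\subseteq Y$, and $Y=X\sigma$ for singletons.

**Step 16: automata.** *We define how a tuple of finite sets is read.* Let $b=|\Sigma|$. For a tuple of $l$ finite sets, label each node of $\Sigma^*$ by the vector in $\{0,1\}^l$ of its memberships. We use deterministic complete bottom-up automata with a state $q_0$ such that $\delta(0^l;q_0,\dots,q_0)=q_0$. Give $q_0$ to every node $v$ with no element of the sets in its subtree, and compute the state of the finitely many other nodes by $\delta$ from the label and the $b$ child states. By the condition on $q_0$, the transition equation then holds at *all* nodes, and starting with $q_0$ further down on a larger finite prefix-closed set would give the same states. The tuple is accepted if the state at $\lambda$ is accepting.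

Each atomic formula has an automaton with at most four states. For $\mathrm{Sing}(X)$, count the elements of $X$ in the subtree as $0$, $1$, or more. For $X\subseteq Y$, remember whether an element of $X\setminus Y$ was seen. For $Y=X\sigma$ with singletons use the states $q_0$ (nothing seen), $\mathsf y$ (the root of the subtree is the element of $Y$, nothing else seen), $\mathsf{done}$, $\mathsf{bad}$, as follows, with labels $(X\text{-bit},Y\text{-bit})$. Label $(0,0)$ with all children $q_0$ gives $q_0$; label $(0,1)$ with all children $q_0$ gives $\mathsf y$; label $(1,0)$ with the $\sigma$-child in $\mathsf y$ and all other children $q_0$ gives $\mathsf{done}$; label $(0,0)$ with one child $\mathsf{done}$ and the others $q_0$ gives $\mathsf{done}$; everything else gives $\mathsf{bad}$. Accept in $\mathsf{done}$. A quantifier-free formula of size $M$ is handled by a product with $2^{O(M)}$ states. Complementation exchanges accepting and non-accepting states.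

**Step 17: one quantifier block.** *We project away the sets $\bar X$ of a block $\exists\bar X$ at the cost of one exponential.* Labels are now $(a,c)$, with $c$ the label of $\bar X$ and $a$ that of the remaining sets. Let $Q_0$ be the least set of states containing $q_0$ and closed under $(q_1,\dots,q_b)\mapsto\delta(0,c;q_1,\dots,q_b)$ for all $c$. Take as new states the subsets of the old state set, $Q_0$ for subtrees without elements of the remaining sets, and
$$\delta'(a;S_1,\dots,S_b)=\{\delta(a,c;q_1,\dots,q_b):\ c\text{ a label of }\bar X,\ q_j\in S_j\}.$$
A subset is accepting if it contains an accepting state. We have $\delta'(0;Q_0,\dots,Q_0)=Q_0$: the inclusion $\subseteq$ is closure, and $\supseteq$ holds since every element of $Q_0$ is $q_0=\delta(0,0;q_0,\dots,q_0)$ or of the form $\delta(0,c;q_1,\dots,q_b)$ with $q_j\in Q_0$.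

The new state at a node $v$ is the set of old states at $v$ over all choices of finite sets for $\bar X$. If no element of the remaining sets lies below $v$, the old states that occur at $v$ are exactly $Q_0$: each is obtained from $q_0$ by finitely many transitions with $a=0$, hence lies in $Q_0$; conversely, following the generation of an element of $Q_0$, choose the sets $\bar X$ independently below the children of $v$ and at $v$, which is possible because the state at a node depends only on its subtree. For the other nodes, argue upward: the choices below different children and at $v$ are independent, so the set of possible states at $v$ is given by $\delta'$. At $v=\lambda$ this says that the new automaton recognizes the projection. A $\forall$-block is treated via complements.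

**Step 18: the bound.** *We add up.* For a sentence no sets remain; it is true iff the state $q_0$ of the last automaton is accepting. This proves that WMSO of $\Sigma^*$ is decidable. For the cost: we start with $2^{O(M)}$ states, $M=2^{\mathrm{poly}(n)}$, and each of the at most $d+1$ blocks costs one exponential in the number of states. An automaton with $S$ states has a table of size at most $S^{b+1}2^l$, with $b,l\le2^{\mathrm{poly}(n)}$, and each construction is polynomial in the sizes of the tables involved. The total time is a tower of exponentials of absolute constant height in $\mathrm{poly}(n)$. $\square$

Beyond this elementary upper bound, nothing is claimed here about the exact complexity.
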